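\title{Counting cocycles of finite group actions:\\ a proof of the Asai--Yoshida conjecture}

\begin{abstract}
Let a finite group $A$ act by automorphisms on a finite group $G$. We prove that the number of cocycles $A\to G$ is divisible by $\gcd(|A/A'|,|G|)$, as conjectured by Asai and Yoshida, and we extend the statement to finitely generated groups $A$. The problem reduces to an abelian $p$-group acting on a $p$-group, where cocycles become commuting tuples with prescribed cosets and prescribed powers. We prove a divisibility theorem for such tuples, with the power conditions imposed modulo a normal subgroup, by an induction whose last step counts rank-one matrices over $\mathbb{F}_p$ in two ways. The proof is self-contained.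
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ and $G$ be groups, and let $A$ act on $G$ by automorphisms, written $g\mapsto{}^{a}g$. A \emph{cocycle} is a map $\zeta\colon A\to G$ such that
\[
\zeta(ab)=\zeta(a)\cdot{}^{a}\zeta(b)\qquad\text{for all }a,b\in A,
\]
and $Z^1(A,G)$ denotes the set of cocycles. If the action is trivial, then $Z^1(A,G)=\operatorname{Hom}(A,G)$. We ask which integer is forced to divide $|Z^1(A,G)|$ when $A$ and $G$ are finite.

For the trivial action there are two models. A homomorphism from the cyclic group $C_n$ to $G$ amounts to a solution of $x^n=1$ in $G$, and Frobenius' theorem states that the number of solutions is divisible by $\gcd(n,|G|)$. Yoshida's generalization states that $\gcd(|A|,|G|)$ divides $|\operatorname{Hom}(A,G)|$ for every finite abelian group $A$. Two small computations show how far this can be pushed. First, the equation $x^m=1$ has $\gcd(m,n)$ solutions in $C_n$, so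
\begin{equation}\label{eq:cyclic}
|\operatorname{Hom}(C_m,C_n)|=\gcd(m,n),
\end{equation}
and no larger modulus is possible. Second, a homomorphism into an abelian group kills the commutator subgroup $A'$; thus $|\operatorname{Hom}(S_3,C_3)|=1$ although $\gcd(6,3)=3$. For nonabelian $A$ the order $|A|$ has to be replaced, and $|A/A'|$ is the natural candidate.

A nontrivial action changes the count. If $A=\langle a\rangle$ has order $n$, cocycles correspond via $g=\zeta(a)$ to the solutions of the twisted equation $g\cdot{}^{a}g\cdots{}^{a^{n-1}}g=1$. For $n=2$ and $G$ abelian, the trivial action gives the solutions of $g^2=1$, while the action by inversion gives all of $G$. One may still expect the same modulus, and there is a reason to want it even if one cares only about homomorphisms: the homomorphisms $A\to G$ with a given restriction to a normal subgroup $K$ are counted by the cocycles of $A/K$ with values in a centralizer, for an action that is usually nontrivial (Lemma~\ref{lem:restrict}). An induction on $A$ therefore leads from homomorphisms to cocycles, and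 from cocycles again to cocycles.

The following statement is the conjecture of Asai and Yoshida that appears as Conjecture~2 in \cite{GGF}.

\begin{theorem}\label{thm:A}
If a finite group $A$ acts on a finite group $G$, then $\gcd(|A/A'|,|G|)$ divides $|Z^1(A,G)|$.
\end{theorem}

In particular $\gcd(|A/A'|,|G|)$ divides $|\operatorname{Hom}(A,G)|$ for all finite groups $A$ and $G$. The proof uses neither Frobenius' theorem nor Yoshida's; both are special cases. It also gives a refinement. Recall that the semidirect product $G\rtimes A$ consists of the products $ga$ with $g\in G$, $a\in A$, multiplied by the rule $aga^{-1}={}^{a}g$.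

\begin{theorem}\label{thm:C}
Let $A$ be a finitely generated group acting on a finite group $G$, and let $K\trianglelefteq A$ with $A/K$ finite abelian.
\begin{enumerate}
\item[(1)] For $\zeta_0\in Z^1(A,G)$, the number of $\zeta\in Z^1(A,G)$ with $\zeta|_K=\zeta_0|_K$ is divisible by $\gcd(|A/K|,|C|)$, where $C$ is the centralizer in $G$ of the subset $\{\zeta_0(k)k:k\in K\}$ of $G\rtimes A$.
\item[(2)] The number $\gcd(|A/K|,|G|)$ divides $|Z^1(A,G)|$. In particular, if $A/A'$ is infinite, then $|G|$ divides $|Z^1(A,G)|$.
\item[(3)] For all $m,n\ge1$ there are $A$ and $G$ with $|A/A'|=m$, $|G|=n$ and $|Z^1(A,G)|=\gcd(m,n)$.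
\end{enumerate}
\end{theorem}

Part (3) is \eqref{eq:cyclic}; it says that the modulus in Theorem~\ref{thm:A} cannot be improved as a function of $|A/A'|$ and $|G|$.

Both theorems reduce to an abelian $p$-group $B=\langle b_1\rangle\times\dots\times\langle b_r\rangle$ acting on a $p$-group $G$. There a cocycle $\zeta$ is encoded by the elements $h_i=\zeta(b_i)b_i$ of $G\rtimes B$, which commute, lie in the cosets $Gb_i$, and satisfy $h_i^{|b_i|}=1$. The induction needs a wider class of counting problems, in which the powers of the $h_i$ are prescribed only modulo a normal subgroup and need not be trivial. We call $(h_1,\dots,h_r)$ a \emph{commuting tuple} if $h_ih_j=h_jh_i$ for all $i,j$.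

\begin{theorem}\label{thm:B}
Let $p$ be a prime, $E$ a finite $p$-group, and $Z\le G$ normal subgroups of $E$ with $E/G$ abelian. Let $r\ge1$, let $f_1,\dots,f_r\in E$, let $q_1,\dots,q_r\ge1$ be powers of $p$, and let $c_1,\dots,c_r\in E$ be such that each $c_iZ$ centralizes $G/Z$ in $E/Z$. Put $Q=q_1\cdots q_r$, and let $\mathcal{N}$ be the set of commuting tuples $(h_1,\dots,h_r)$ in $E$ with
\[
h_i\in Gf_i\quad\text{and}\quad h_i^{q_i}\in c_iZ\qquad(1\le i\le r).
\]
Then $|Z|\cdot\min(|G/Z|,Q)$ divides $|\mathcal{N}|$.
\end{theorem}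

\begin{remark}[the two ends, and sharpness]
For $Z=1$ the theorem contains the cocycle count above. For $Z=G$ it says that the number of commuting tuples in prescribed cosets is divisible by $|G|$; when $E=G$ and $r=2$ this number is $\sum_{g\in G}|C_G(g)|$, that is, $|G|$ times the number of conjugacy classes. The modulus is best possible as a function of $|Z|$, $|G/Z|$ and $Q$: for $E=G=C_{p^n}$, $Z=C_{p^d}$, $r=1$, $q_1=p^s$ and $f_1=c_1=1$, the condition $h^{p^s}\in Z$ means $h^{p^{d+s}}=1$, so $|\mathcal{N}|=p^{\min(n,d+s)}=|Z|\min(|G/Z|,Q)$.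
\end{remark}

\begin{remark}[the hypotheses]
The condition on the $c_i$ makes $\mathcal{N}$ invariant under conjugation by $G$, and it cannot be dropped. In the dihedral group $E=\langle g,t\rangle$ with $g^4=t^2=1$ and $tgt=g^{-1}$, take $G=\langle g\rangle$, $Z=1$, $(f_1,q_1,c_1)=(t,1,t)$ and $(f_2,q_2,c_2)=(1,4,1)$. Then $\mathcal{N}=\{(t,1),(t,g^2)\}$, while $\min(|G|,Q)=4$. The condition that $E/G$ be abelian only describes the setting: if $h\in\mathcal{N}$, one may replace $E$ by $G\langle h_1,\dots,h_r\rangle$, where it holds automatically (Lemma~\ref{lem:local}).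
\end{remark}

Sections~\ref{sec:prelim} and~\ref{sec:reduction} deduce Theorems~\ref{thm:A} and~\ref{thm:C} from Theorem~\ref{thm:B}. Section~\ref{sec:example} works out by hand the case of $C_2\times C_2$ acting on a group of order $4$, and Sections~\ref{sec:data}--\ref{sec:rankone} prove Theorem~\ref{thm:B}.

\section{Sections, fibers and $p$-groups}\label{sec:prelim}

Let $\pi\colon E\to A$ be a surjective homomorphism with kernel $G$. A \emph{section} is a homomorphism $s\colon A\to E$ with $\pi s=\mathrm{id}_A$; the set of sections is $\operatorname{Sec}(E\to A)$.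

\begin{lemma}[twisting]\label{lem:twist}
Let $s_0\in\operatorname{Sec}(E\to A)$, and let $A$ act on $G$ by ${}^{a}g=s_0(a)gs_0(a)^{-1}$. Then $\mu\mapsto\mu s_0$, where $(\mu s_0)(a)=\mu(a)s_0(a)$, is a bijection $Z^1(A,G)\to\operatorname{Sec}(E\to A)$.
\end{lemma}

\begin{proof}
A map $s\colon A\to E$ satisfies $\pi s=\mathrm{id}_A$ if and only if $s=\mu s_0$ for a map $\mu\colon A\to G$, which is then unique. We have $s(a)s(b)=\mu(a)\cdot{}^{a}\mu(b)\,s_0(ab)$ and $s(ab)=\mu(ab)s_0(ab)$, so $s$ is a homomorphism if and only if $\mu$ is a cocycle.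
\end{proof}

For a given action, the choice $E=G\rtimes A$, $s_0(a)=a$ identifies $Z^1(A,G)$ with $\operatorname{Sec}(G\rtimes A\to A)$ via $\zeta\mapsto(a\mapsto\zeta(a)a)$. This point of view has two advantages: any section may serve as base point, and $G$ acts on the sections by conjugation, since $\pi(gs(a)g^{-1})=a$ for $g\in G$. If $A$ is generated by $a_1,\dots,a_d$ and $G$ is finite, a section is determined by the elements $s(a_i)\in\pi^{-1}(a_i)$, so there are at most $|G|^d$ sections. This finiteness is the first use of finite generation in Theorem~\ref{thm:C}; the only other one is the structure of an infinite $A/A'$.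

The conjugation action is far from free, so it does not give divisibility by itself. It is used through the following principle.

\begin{lemma}[fiber counting]\label{lem:fiber}
Let a finite group $G$ act on a finite set $X$ and on a set $Y$, let $\phi\colon X\to Y$ be $G$-equivariant, and let $y\in Y$ have stabilizer $G_y$. Then the preimage of the orbit of $y$ has $|G:G_y|\cdot|\phi^{-1}(y)|$ elements. In particular, it has size divisible by $|G|$ if $|G_y|$ divides $|\phi^{-1}(y)|$.
\end{lemma}

\begin{proof}
The orbit has $|G:G_y|$ points, and $g\in G$ maps $\phi^{-1}(y)$ bijectively onto $\phi^{-1}(gy)$.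
\end{proof}

It combines with an arithmetic fact: for $n\ge1$ and a subgroup $H$ of a finite group $G$,
\begin{equation}\label{eq:gcd}
\gcd(n,|G|)\ \text{ divides }\ |G:H|\gcd(n,|H|),
\end{equation}
because the right side equals $\gcd(|G:H|\,n,|G|)$.

\begin{lemma}[restriction]\label{lem:restrict}
Let a finitely generated group $A$ act on a finite group $G$, and let $K\trianglelefteq A$, $E=G\rtimes A$, $s_0\in\operatorname{Sec}(E\to A)$ and $C=C_G(s_0(K))$. Then $A/K$ acts on $C$ by conjugation through $s_0$, and the number of $s\in\operatorname{Sec}(E\to A)$ with $s|_K=s_0|_K$ is $|Z^1(A/K,C)|$.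
\end{lemma}

\begin{proof}
The group $s_0(A)$ normalizes $s_0(K)$ and $G$, hence $C$, and $s_0(K)$ centralizes $C$; so $A/K$ acts on $C$. Write $s=\mu s_0$ as in Lemma~\ref{lem:twist}. Then $s|_K=s_0|_K$ if and only if $\mu|_K=1$. Suppose $\mu|_K=1$, and let $a\in A$, $k\in K$. The cocycle identity gives $\mu(ak)=\mu(a)$ and $\mu(ka)=s_0(k)\mu(a)s_0(k)^{-1}$. Since $ka=a(a^{-1}ka)$ with $a^{-1}ka\in K$, the first formula also gives $\mu(ka)=\mu(a)$. Comparing, $\mu(a)\in C$; and $\mu$ is constant on cosets of $K$, so it defines a cocycle $A/K\to C$. Conversely, a cocycle $A/K\to C$ sends $1$ to $1$, so its composite with $A\to A/K$ is a cocycle $\mu$ with $\mu|_K=1$.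
\end{proof}

We use three standard facts about a finite $p$-group $E$. For a group $X$ acting on a set $Y$, let $Y^X$ be the set of fixed points.
\begin{enumerate}
\item[(P1)] If $E$ acts on a finite set $Y$, then $|Y^E|\equiv|Y|\pmod p$.
\item[(P2)] If $1\ne X\trianglelefteq E$, then $X\cap Z(E)$ contains an element of order $p$, where $Z(E)$ is the center. (Apply (P1) to the conjugation action on $X$.)
\item[(P3)] If $Z\le G$ are normal subgroups of $E$ and $p^j\le|G/Z|$, there is $M\trianglelefteq E$ with $Z\le M\le G$ and $|M/Z|=p^j$. (Apply (P2) $j$ times in successive quotients.)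
\end{enumerate}

\section{From commuting tuples to cocycles}\label{sec:reduction}

In this section we assume Theorem~\ref{thm:B}. We first let both groups be $p$-groups, then free $G$, then free $A$.

\begin{proposition}\label{prop:pp}
If a finite abelian $p$-group $B$ acts on a finite $p$-group $G$, then $\gcd(|B|,|G|)$ divides $|Z^1(B,G)|$.
\end{proposition}

\begin{proof}
We may assume $B\ne1$. Write $B=\langle b_1\rangle\times\dots\times\langle b_r\rangle$ with $b_i$ of order $q_i$, and let $E=G\rtimes B$. The group $B$ is presented by the relations $b_ib_j=b_jb_i$ and $b_i^{q_i}=1$, so $s\mapsto(s(b_1),\dots,s(b_r))$ is a bijection from $\operatorname{Sec}(E\to B)$ onto the commuting tuples with $h_i\in Gb_i$ and $h_i^{q_i}=1$. Theorem~\ref{thm:B} with $Z=1$, $f_i=b_i$, $c_i=1$ and $Q=|B|$ gives divisibility by $\min(|G|,|B|)=\gcd(|B|,|G|)$.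
\end{proof}

Now let $G$ be arbitrary. The image of a section of $E=G\rtimes B\to B$ is a $p$-group, so it lies in a conjugate of a Sylow $p$-subgroup $S$ of $E$, and the sections inside $S$ are covered by Proposition~\ref{prop:pp}. The difficulty is that different sections lie in different numbers of conjugates. Counting pairs (section, fixed point on $E/S$) weights each section by a number that is prime to $p$ but controlled only modulo $p$. A high Cartesian power of $E/S$ makes all weights congruent to $1$ modulo a high power of $p$, at the price of replacing $S$ by smaller $p$-subgroups.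

\begin{proposition}\label{prop:pG}
If a finite abelian $p$-group $B$ acts on a finite group $G$, then $\gcd(|B|,|G|)$ divides $|Z^1(B,G)|$.
\end{proposition}

\begin{proof}
Let $p^e=\gcd(|B|,|G|)$, $E=G\rtimes B$ with projection $\pi$, and $\mathcal{S}=\operatorname{Sec}(E\to B)$. We first show that for every $p$-subgroup $J\le E$,
\begin{equation}\label{eq:weights}
\sum_{s\in\mathcal{S}}|(E/J)^{s(B)}|\equiv0\pmod{p^e}.
\end{equation}
Let $n(J)$ be the number of $s\in\mathcal{S}$ with $s(B)\le J$. As $B$ is abelian, $\pi(xs(b)x^{-1})=b$ for every $x\in E$; so all of $E$ acts on $\mathcal{S}$ by conjugation, and $n(xJx^{-1})=n(J)$. The group $s(B)$ fixes the coset $xJ$ if and only if $s(B)\le xJx^{-1}$. Hence the sum in \eqref{eq:weights} equals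
\[
\sum_{xJ\in E/J}n(xJx^{-1})=|E:J|\,n(J).
\]
Suppose $n(J)\ne0$. Then $\pi$ maps $J$ onto $B$ with kernel $H=J\cap G$, so $|E:J|=|G:H|$. Moreover $n(J)=|\operatorname{Sec}(J\to B)|=|Z^1(B,H)|$ for a suitable action by Lemma~\ref{lem:twist}, and this is divisible by $\gcd(|B|,|H|)$ by Proposition~\ref{prop:pp}. Now \eqref{eq:gcd} gives \eqref{eq:weights}.

Let $S$ be a Sylow $p$-subgroup of $E$, let $N=(p-1)p^e$, and let $E$ act diagonally on $\Omega=(E/S)\times\dots\times(E/S)$ with $N$ factors. The stabilizer of a point is an intersection of conjugates of $S$, so every orbit is isomorphic to $E/J$ for a $p$-subgroup $J$. Summing \eqref{eq:weights} over the orbits gives $\sum_s|\Omega^{s(B)}|\equiv0\pmod{p^e}$. On the other hand, for a $p$-subgroup $X\le E$ the number $|(E/S)^X|$ is congruent to $|E:S|$ modulo $p$ by (P1), hence prime to $p$, and Euler's theorem gives $|\Omega^X|=|(E/S)^X|^N\equiv1\pmod{p^{e+1}}$. Therefore $|\mathcal{S}|\equiv\sum_s|\Omega^{s(B)}|\equiv0\pmod{p^e}$.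
\end{proof}

\begin{proposition}\label{prop:AG}
Let a finitely generated group $A$ act on a finite group $G$, and let $K\trianglelefteq A$ with $A/K$ a finite abelian $p$-group. Then $\gcd(|A/K|,|G|)$ divides $|Z^1(A,G)|$.
\end{proposition}

\begin{proof}
Let $E=G\rtimes A$. The group $G$ acts by conjugation on the finite set $\operatorname{Sec}(E\to A)$ and on the homomorphisms $K\to E$, and restriction to $K$ is equivariant. The stabilizer of $s_0|_K$ is $C=C_G(s_0(K))$. By Lemmas~\ref{lem:fiber} and~\ref{lem:restrict}, the sections whose restriction is $G$-conjugate to $s_0|_K$ number $|G:C|\cdot|Z^1(A/K,C)|$. This is a multiple of $|G:C|\gcd(|A/K|,|C|)$ by Proposition~\ref{prop:pG}, hence of $\gcd(|A/K|,|G|)$ by \eqref{eq:gcd}. Sum over the orbits of restrictions.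
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:C}]
We begin with Theorem~\ref{thm:C}(2). The finite abelian group $A/K$ is the direct product of its Sylow subgroups. For a prime $p$ let $K_p$ be the kernel of the projection of $A$ onto the Sylow $p$-subgroup of $A/K$. Then $\gcd(|A/K_p|,|G|)$ is the $p$-part of $\gcd(|A/K|,|G|)$, and it divides $|Z^1(A,G)|$ by Proposition~\ref{prop:AG}. This holds for all $p$. If $A/A'$ is infinite, it is a finitely generated abelian group of positive rank, so it maps onto $\mathbb{Z}$ and hence onto $C_{|G|}$; take for $K$ the kernel of $A\to C_{|G|}$.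

Theorem~\ref{thm:A} is the case of finite $A$ and $K=A'$. For Theorem~\ref{thm:C}(1), let $s_0(a)=\zeta_0(a)a$. By Lemma~\ref{lem:restrict} the number in question is $|Z^1(A/K,C)|$, and Theorem~\ref{thm:A} applies to the finite abelian group $A/K$ acting on $C$. Part (3) was settled by \eqref{eq:cyclic}.
\end{proof}

\section{The Klein four-group acting on a group of order four}\label{sec:example}

Let $B=\langle b_1\rangle\times\langle b_2\rangle$ with $b_1,b_2$ of order $2$ act on a group $G$ of order $4$, and let $E=G\rtimes B$. Let $\mathcal{N}$ be the set of commuting pairs with $h_i\in Gb_i$ and $h_i^2=1$. We show that $4$ divides $|\mathcal{N}|$ in the way the general proof will go. As $G$ is abelian, every element of $Gb_i$ acts on $G$ by conjugation as $b_i$ does.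

\emph{Suppose $b_1$ acts nontrivially.} Then $H=C_G(b_1)$ has order $2$ by (P1); it is normal in $E$, hence central. Apply Lemma~\ref{lem:fiber} to $(h_1,h_2)\mapsto h_1$, with stabilizers equal to $H$. If $(h_1,u)\in\mathcal{N}$, the elements of $Gu$ commuting with $h_1$ form the coset $Hu$, and $(xu)^2=x^2u^2=1$ for $x\in H$. So nonempty fibers have $|H|$ elements, and each orbit contributes $4$. We have fixed one coordinate and lost a factor $2$ of $|B|$, but the group has shrunk by the same factor.

\emph{Suppose $b_1$ acts trivially.} Then $b_1$ is central in $E$, and $h_1=b_1y$ with $y\in G$ commutes with $h_2$ and has square $1$ exactly when $y$ lies in $P=\{y\in Z(E)\cap G:y^2=1\}$. If $|P|=4$, then $G$ is a Klein four-group with trivial action and $|\mathcal{N}|=16$. Otherwise $P=\{1,x\}$ by (P2). Fixing $h_1$ no longer shrinks $G$. For $w_1,w_2\in P$ let $\Phi(w_1,w_2)$ be the number of commuting pairs with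
\[
h_1=b_1w_1,\qquad h_2\in Gb_2,\qquad h_2^2=w_2 ,
\]
so that $|\mathcal{N}|=\Phi(1,1)+\Phi(x,1)$. The three subgroups of order $2$ of $P^2$ cover each element once, except the identity, which is covered three times:
\begin{multline}\label{eq:example}
[\Phi(1,1)+\Phi(x,1)]+[\Phi(1,1)+\Phi(1,x)]+[\Phi(1,1)+\Phi(x,x)]\\
=\sum_{w\in P^2}\Phi(w)+2\,\Phi(1,1).
\end{multline}
Every term other than the first bracket is a simpler problem.
\begin{itemize}
\item $\Phi(1,1)$ has exponents $(1,2)$. It is even, since $h_2\mapsto xh_2$ permutes the solutions without fixed points. This is only half of what we want, but the coefficient $2$ makes up for it.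
\item The sum over $P^2$ counts pairs with $h_1\in b_1P$ and $h_2^2\in P$: exponents $(1,2)$ again, but with conditions modulo $P$. Since $G/P$ is central of order $2$ in $E/P$, we have $(gb_2)^2\in P$ for all $g\in G$, and the sum is $2\cdot4=8$.
\item The second bracket counts pairs with $h_1=b_1$ and $h_2^2\in P$, so it equals $4$. These are the pairs with $h_1=b_1$ and $h_2^4=1$: the exponents $(2,2)$ have become $(1,4)$.
\item The third bracket counts pairs with $h_1=b_1h_2^2$ and $h_2^2\in P$. The substitution $h_1^*=h_1h_2^{-2}$ turns it into the second bracket, so it equals $4$.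
\end{itemize}
Hence $|\mathcal{N}|=8+2\Phi(1,1)-4-4\equiv0\pmod4$. For $G=C_4$ with trivial action all four values of $\Phi$ are $2$, and \eqref{eq:example} reads $4+4+4=8+4$. If $b_2$ inverts $C_4$, then $(gb_2)^2=1$ for all $g$, so $\Phi(w_1,1)=4$ and $\Phi(w_1,x)=0$, and \eqref{eq:example} reads $8+4+4=8+8$.

In this small case $\Phi$ does not depend on $w_1$, and $|\mathcal{N}|=2\Phi(1,1)$ can be read off directly. That symmetry is lost once the first condition concerns a proper power of $h_1$: in $\{1,x\}$ the equation $h^2=1$ has two solutions and $h^2=x$ has none. The identity \eqref{eq:example} survives. It also explains the shape of Theorem~\ref{thm:B}: the auxiliary problems have right-hand sides $c_i\ne1$, exponents equal to $1$, and conditions modulo a normal subgroup $Z\ne1$.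

\section{Data and the first reductions}\label{sec:data}

Fix the prime $p$. A \emph{datum} is a tuple $D=(E,G,Z;f,q,c)$ satisfying the hypotheses of Theorem~\ref{thm:B}, with $f=(f_i)$, $q=(q_i)$, $c=(c_i)$. Its \emph{solution set} $\mathcal{N}(D)$ is the set $\mathcal{N}$ of the theorem, its \emph{length} is $r$, and its \emph{weight} is $Q=q_1\cdots q_r$. The condition on $c_i$ says $[c_i,G]\subseteq Z$, that is, $c_igc_i^{-1}g^{-1}\in Z$ for all $g\in G$; it depends only on the coset $c_iZ$. We call $D$ \emph{small} if $|G/Z|\le Q$. For a small datum the theorem asserts that $|G|$ divides $|\mathcal{N}(D)|$.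

The group $G$ acts on $\mathcal{N}(D)$ by simultaneous conjugation: for $g\in G$ we have $gh_ig^{-1}=[g,h_i]h_i\in Gh_i$, and $g(c_iZ)g^{-1}=c_iZ$ because $c_iZ$ centralizes $G/Z$. The fibers to which we apply Lemma~\ref{lem:fiber} are again solution sets, built around one of their elements as follows.

\begin{lemma}[localization]\label{lem:local}
Let $u=(u_1,\dots,u_r)$ be a commuting tuple in a finite $p$-group $E$, let $t=(t_1,\dots,t_r)$ be powers of $p$, and let $Z_1\trianglelefteq G_1$ be subgroups of $E$ normalized by every $u_i$, with $[u_i^{t_i},G_1]\subseteq Z_1$ for all $i$. Put $E_1=G_1\langle u_1,\dots,u_r\rangle$. Then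
\[
D[G_1,Z_1;u,t]=\bigl(E_1,G_1,Z_1;u,t,(u_i^{t_i})\bigr)
\]
is a datum, and its solutions are the commuting tuples with $h_i\in G_1u_i$ and $h_i^{t_i}\in u_i^{t_i}Z_1$. If $D=(E,G,Z;f,q,c)$ is a datum and $u\in\mathcal{N}(D)$, then $\mathcal{N}(D)=\mathcal{N}(D[G,Z;u,q])$.
\end{lemma}

\begin{proof}
Since the $u_i$ normalize $G_1$, the set $E_1$ is a group in which $G_1$ is normal; $Z_1$ is normalized by $G_1$ and by the $u_i$; and $E_1/G_1$ is generated by commuting elements. For the last statement, $Gu_i=Gf_i$ and $u_i^{q_i}Z=c_iZ$.
\end{proof}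

The source of all divisibility in the end is that a large $p$-power does not see a small normal subgroup.

\begin{lemma}\label{lem:power}
Let $X$ be a normal subgroup of a finite $p$-group $Y$, and let $q$ be a power of $p$ with $q\ge|X|$. Then $(xy)^q=y^q$ for all $x\in X$, $y\in Y$.
\end{lemma}

\begin{proof}
Induct on $|X|$; the case $X=1$ is trivial. Otherwise $q\ge p$, and (P2) gives $z\in X\cap Z(Y)$ of order $p$. Since $q/p\ge|X/\langle z\rangle|$, induction in $Y/\langle z\rangle$ gives $(xy)^{q/p}=y^{q/p}z^j$ for some $j$. Raise to the $p$th power.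
\end{proof}

We prove Theorem~\ref{thm:B} by induction on the \emph{type}
\[
(Q,\ r,\ |G|,\ \min_iq_i)
\]
in the lexicographic order. Let $D=(E,G,Z;f,q,c)$ be a datum, assume the theorem for all data of smaller type, and write $\mathcal{N}=\mathcal{N}(D)$. We may assume $\mathcal{N}\ne\emptyset$. Four cases are disposed of quickly.

\medskip
\noindent\textbf{Case 1: $D$ is not small.} By (P3) there is $M\trianglelefteq E$ with $Z\le M\le G$ and $|M/Z|=Q$; thus $|M|<|G|$. Partition $\mathcal{N}$ according to the cosets $(Mh_1,\dots,Mh_r)$. The class of $u\in\mathcal{N}$ consists of the commuting tuples with $h_i\in Mu_i$ and $h_i^{q_i}\in c_iZ=u_i^{q_i}Z$, so it is the solution set of $D[M,Z;u,q]$. This datum has the same weight and length and a smaller group, so each class has size divisible by $|Z|Q$, as required.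

\medskip
From now on $D$ is small, and we must show that $|G|$ divides $|\mathcal{N}|$.

\medskip
\noindent\textbf{Case 2: $r=1$.} Let $u\in\mathcal{N}$. Lemma~\ref{lem:power}, applied to $G/Z\trianglelefteq E/Z$ with $q_1=Q\ge|G/Z|$, gives $(gu)^{q_1}\in u^{q_1}Z=c_1Z$ for all $g\in G$. So $\mathcal{N}=Gu$.

\medskip
\noindent\textbf{Case 3: $r\ge2$ and some $q_i=1$.} Say $q_1=1$. The first coordinate does not contribute to the weight, so we can remove it at no cost. Apply Lemma~\ref{lem:fiber} to the map $\mathcal{N}\to E$, $h\mapsto h_1$. Let $u\in\mathcal{N}$, and put $C=C_G(u_1)$, the stabilizer of $u_1$, and $Z_1=Z\cap C$. The fiber over $u_1$ consists of the commuting tuples $(h_2,\dots,h_r)$ with $h_i\in Gu_i\cap C_E(u_1)$ and $h_i^{q_i}\in u_i^{q_i}Z$. Since $u_i\in C_E(u_1)$, we have $Gu_i\cap C_E(u_1)=Cu_i$; and for $h_i\in C_E(u_1)$ the element $u_i^{-q_i}h_i^{q_i}$ centralizes $u_1$, so the second condition means $h_i^{q_i}\in u_i^{q_i}Z_1$. The $u_i$ normalize $C$ and $Z_1$, and $[u_i^{q_i},C]\subseteq Z\cap C_E(u_1)=Z_1$. Thus the fiber is the solution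 set of $D[C,Z_1;(u_2,\dots,u_r),(q_2,\dots,q_r)]$, of weight $Q$ and length $r-1$. This datum is small because $C/Z_1$ embeds in $G/Z$. By induction $|C|$ divides the size of the fiber, so $|G|$ divides $|\mathcal{N}|$. Note that $Z$ has changed to $Z_1$ here.

\medskip
\noindent\textbf{Case 4: $r\ge2$, all $q_i\ge p$, and $G=Z$.} The class of $h_i^{q_i}$ modulo $G$ is the same for all $h_i\in Gf_i$, and $\mathcal{N}\ne\emptyset$, so the power conditions hold automatically. Hence $\mathcal{N}$ is also the solution set of $(E,G,G;f,(1,\dots,1),f)$, which has weight $1<Q$. By induction $|G|$ divides $|\mathcal{N}|$.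

\medskip
It remains to treat a small datum with $r\ge2$, all $q_i\ge p$ and $G\ne Z$.

\section{Lowering one exponent}\label{sec:lower}

Bars denote images in $\bar E=E/Z$. To lower the weight we prescribe the $p$th root $\bar h_i^{\,q_i/p}$ of $\bar c_i$. If this root does not centralize $\bar G$, then, as in the first case of Section~\ref{sec:example}, the group shrinks by at least the factor $p$ that the weight loses. The lemma will be applied to $D$ and to further data of the same weight, so we state it for an arbitrary datum.

\begin{lemma}\label{lem:D}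
Let $D=(E,G,Z;f,q,c)$ be a small datum of weight $Q$, let $i$ be an index with $q_i\ge p$, and assume Theorem~\ref{thm:B} for all data of weight $Q/p$. Put
\[
\mathcal{N}^{(i)}(D)=\{h\in\mathcal{N}(D):\bar h_i^{\,q_i/p}\text{ centralizes }\bar G\}.
\]
Then $|\mathcal{N}(D)|\equiv|\mathcal{N}^{(i)}(D)|\pmod{|G|}$.
\end{lemma}

\begin{proof}
The map $\phi\colon\mathcal{N}(D)\to\bar E$, $h\mapsto\bar h_i^{\,q_i/p}$, is $G$-equivariant, and $\mathcal{N}^{(i)}(D)$ is the union of the fibers over the points fixed by $G$. By Lemma~\ref{lem:fiber} it suffices to show that the stabilizer order divides the fiber size at every other point. Let $u\in\mathcal{N}(D)$, let $y=\phi(u)$, and let $H$ be the stabilizer of $y$, that is, the preimage in $G$ of $C_{\bar G}(y)$. Then $Z\le H$. Assume $H\ne G$.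

Put $t_i=q_i/p$ and $t_j=q_j$ for $j\ne i$. Each $\bar u_j$ commutes with $y=\bar u_i^{\,t_i}$, so $u_j$ normalizes $H$. Also $[u_i^{t_i},H]\subseteq Z$ by the definition of $H$, and $[u_j^{t_j},H]\subseteq Z$ for $j\ne i$ because $u_j^{q_j}\in c_jZ$. So $D_1=D[H,Z;u,t]$ is a datum, of weight $Q/p$. We claim that $\phi^{-1}(y)=\mathcal{N}(D_1)$. If $h\in\phi^{-1}(y)$, then each $\bar h_j$ commutes with $\bar h_i^{\,t_i}=y$, so $\bar h_j\bar u_j^{-1}\in C_{\bar G}(y)$ and $h_j\in Hu_j$; the power conditions of $D_1$ are $\bar h_i^{\,t_i}=y$ and $\bar h_j^{\,q_j}=\bar c_j$ for $j\ne i$, which hold. Conversely, if $h\in\mathcal{N}(D_1)$, then $h_j\in Gf_j$ for all $j$ and $\bar h_i^{\,q_i}=y^p=\bar c_i$, so $h\in\phi^{-1}(y)$.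

Since $H\ne G$, we have $|H/Z|\le|G/Z|/p\le Q/p$. Thus $D_1$ is small, and $|H|$ divides $|\phi^{-1}(y)|$.
\end{proof}

\section{Rank-one perturbations}\label{sec:rankone}

\subsection*{The counting identity}
We first generalize \eqref{eq:example}. Let $P$ be an elementary abelian group of order $p^\kappa$, that is, $P\cong C_p^{\,\kappa}$, with $\kappa\ge1$. For $x\in P$ and $\varepsilon\in\mathbb{F}_p^r$ put $x^\varepsilon=(x^{\varepsilon_1},\dots,x^{\varepsilon_r})\in P^r$. Given $\Phi\colon P^r\to\mathbb{Z}$, put
\[
\Sigma(\varepsilon)=\sum_{x\in P}\Phi(x^\varepsilon).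
\]
For $\lambda\in\mathbb{F}_p^\times$ we have $x^{\lambda\varepsilon}=(x^\lambda)^\varepsilon$, and $x\mapsto x^\lambda$ permutes $P$; so for $\varepsilon\ne0$ the sum $\Sigma(\varepsilon)$ depends only on the point $[\varepsilon]$ of the projective space $\mathbb{P}^{r-1}(\mathbb{F}_p)$ of lines in $\mathbb{F}_p^r$. Let $R_m=(p^m-1)/(p-1)=1+p+\dots+p^{m-1}$, the number of lines in $\mathbb{F}_p^m$.

\begin{lemma}\label{lem:identity}
With $\ell$ running over the subgroups of order $p$ of $P$,
\[
\sum_{[\varepsilon]\in\mathbb{P}^{r-1}(\mathbb{F}_p)}\Sigma(\varepsilon)=\sum_{\ell}\sum_{w\in\ell^r}\Phi(w)+(R_r-R_\kappa)\,\Phi(1),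
\]
and $p$ divides $R_r-R_\kappa$.
\end{lemma}

After a choice of basis of $P$, elements of $P^r$ are $r\times\kappa$ matrices over $\mathbb{F}_p$; the left side groups the matrices of rank one by column space, the right side by row space.

\begin{proof}
Let $T$ be the set of $w\in P^r$ whose coordinates generate a subgroup of order $p$. Fix a representative $\varepsilon$ of each projective point. For $x\ne1$ we have $x^\varepsilon\in T$. Conversely, let $w\in T$ have coordinates generating $\langle x_0\rangle$, so that $w=x_0^{\,\delta}$ for a unique $\delta\ne0$. If $w=x^\varepsilon$, then $x=x_0^{\,\lambda}$ with $\lambda\ne0$ and $\delta=\lambda\varepsilon$; this determines $[\varepsilon]=[\delta]$ and then $\lambda$. So each $w\in T$ occurs exactly once on the left, the identity occurs once for each point, and the left side is $\sum_{w\in T}\Phi(w)+R_r\Phi(1)$. Each $w\ne1$ in $\ell^r$ lies in $T$, and each $w\in T$ lies in $\ell^r$ only for $\ell=\langle x_0\rangle$; so the double sum on the right is $\sum_{w\in T}\Phi(w)+R_\kappa\Phi(1)$. Finally $R_r\equiv R_\kappa\equiv1\pmod p$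 as $r,\kappa\ge1$.
\end{proof}

\subsection*{The function $\Phi$}
Return to the induction: $D$ is small, $r\ge2$, all $q_i\ge p$, and $G\ne Z$. Number the coordinates so that $q_1=\min_iq_i$, and put
\[
q_1'=q_1/p,\qquad q_i'=q_i\quad(i\ge2),
\]
so that $q_1'\cdots q_r'=Q/p$ and $q_1'<q_i'$ for $i\ge2$. If $\mathcal{N}^{(1)}(D)=\emptyset$, Lemma~\ref{lem:D} finishes the proof. Otherwise choose $u\in\mathcal{N}^{(1)}(D)$ and replace $D$ by $D[G,Z;u,q]$, which has the same type and the same solutions. We may thus assume that the $f_i$ commute, that $E=G\langle f_1,\dots,f_r\rangle$, that $c_i=f_i^{q_i}$, and that $\bar f_1^{\,q_1'}$ centralizes $\bar G$. Put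
\[
a_i=\bar f_i^{\,q_i'},\qquad\text{so that}\qquad a_1^p=\bar c_1,\quad a_i=\bar c_i\ (i\ge2).
\]
Each $a_i$ centralizes $\bar G$ and commutes with all $\bar f_j$, so $a_i\in Z(\bar E)$. Let
\[
P=\{x\in Z(\bar E)\cap\bar G:x^p=1\}.
\]
This is an elementary abelian group, and it is nontrivial by (P2) because $G\ne Z$. It measures the ambiguity of the central roots.

\begin{lemma}\label{lem:root}
Let $h$ be a commuting tuple in $E$ with $E=G\langle h_1,\dots,h_r\rangle$, let $k$ be an index with $h_k\in Gf_k$, and let $y=\bar h_k^{\,q_k'}$. Then $y\in a_kP$ if and only if $y$ centralizes $\bar G$ and $y^p=a_k^p$.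
\end{lemma}

\begin{proof}
If $y\in a_kP$, then $y$ is central and $y^p=a_k^p$. Conversely, let $y$ centralize $\bar G$ and $y^p=a_k^p$. As $y$ commutes with all $\bar h_j$, it is central in $\bar E$. As $\bar h_k\equiv\bar f_k$ modulo $\bar G$, we have $ya_k^{-1}\in\bar G$. And $(ya_k^{-1})^p=y^pa_k^{-p}=1$.
\end{proof}

So the solutions left over by Lemma~\ref{lem:D} are those with $\bar h_1^{\,q_1'}\in a_1P$. Prescribing this element gives a datum of weight $Q/p$ with the same $G$, and induction yields only $|G|/p$. The missing factor $p$ must come from the sum over $P$. One would like to absorb part of $P$ into $Z$, but enlarging $Z$ relaxes the power conditions in all coordinates at once. We therefore perturb all coordinates. For $w\in P^r$ let $\Phi(w)$ be the number of commuting tuples $h$ with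
\[
h_i\in Gf_i,\qquad\bar h_i^{\,q_i'}=a_iw_i\qquad(1\le i\le r).
\]
We examine the three kinds of terms in Lemma~\ref{lem:identity}.

\medskip
\noindent\textbf{Claim 1.} \emph{$|G|/p$ divides $\Phi(w)$ for every $w\in P^r$.}

Choose $d_i\in E$ with $\bar d_i=a_iw_i$, which is central in $\bar E$. Then $\Phi(w)$ counts the solutions of the datum $(E,G,Z;f,q',d)$, of weight $Q/p$. By induction it is divisible by $|Z|\min(|G/Z|,Q/p)$, and $\min(|G/Z|,Q/p)$ is a power of $p$ that is at least $|G/Z|/p$ because $D$ is small.

\medskip
\noindent\textbf{Claim 2.} \emph{$|G|$ divides $\sum_{w\in\ell^r}\Phi(w)$ for every subgroup $\ell\le P$ of order $p$.}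

Let $W\le G$ be the preimage of $\ell$; it is normal in $E$ since $\ell$ is central in $\bar E$. Put $d_i=f_i^{q_i'}$, so $\bar d_i=a_i$ and $[d_i,G]\subseteq Z\subseteq W$. The condition $\bar h_i^{\,q_i'}\in a_i\ell$ means $h_i^{q_i'}\in d_iW$, so the sum counts the solutions of $(E,G,W;f,q',d)$. This datum has weight $Q/p$ and is small, as $|G/W|=|G/Z|/p\le Q/p$. Induction applies.

\medskip
\noindent\textbf{Claim 3.} \emph{Let $0\ne\varepsilon\in\mathbb{F}_p^r$, and let $k$ be an index at which $q_j'$ is maximal among the $j$ with $\varepsilon_j\ne0$. There is a datum $D^\varepsilon=(E,G,Z;f^*,q^*,c^*)$ with $q_j^*=q_j'$ for $j\ne k$ and $q_k^*=pq_k'$ such that $\Sigma(\varepsilon)\equiv|\mathcal{N}(D^\varepsilon)|\pmod{|G|}$. For $\varepsilon=e_1=(1,0,\dots,0)$ we have $\mathcal{N}(D^\varepsilon)=\mathcal{N}$.}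

The tuples counted by $\Sigma(\varepsilon)$ have the same unknown $x$ in several coordinates; a change of variables concentrates it in the $k$th one. Rescale so that $\varepsilon_k=1$. For $j\ne k$ let $s_j\in\{0,\dots,p-1\}$ represent $\varepsilon_j$, and put $m_j=s_jq_k'/q_j'$. This is an integer: either $s_j=0$, or $q_j'$ divides $q_k'$ by the choice of $k$. Define
\[
h_j^*=h_jh_k^{-m_j}\quad(j\ne k),\qquad h_k^*=h_k,
\]
and define $f_i^*$ from $f$ by the same formulas. The map $h\mapsto h^*$ preserves commuting tuples, has the inverse $h_j=h_j^*(h_k^*)^{m_j}$, and is compatible with reduction modulo $G$. So it is a bijection from the commuting tuples with $h_i\in Gf_i$ onto the commuting tuples with $h_i^*\in Gf_i^*$. For a commuting tuple and $j\ne k$,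
\[
(\bar h_j^*)^{q_j'}=\bar h_j^{\,q_j'}\,\bar h_k^{\,-m_jq_j'}=\bar h_j^{\,q_j'}\bigl(\bar h_k^{\,q_k'}\bigr)^{-s_j}.
\]
If $\bar h_k^{\,q_k'}=a_kx$ with $x\in P$, then $\bar h_j^{\,q_j'}=a_jx^{s_j}$ holds if and only if $(\bar h_j^*)^{q_j'}=a_jx^{s_j}(a_kx)^{-s_j}=a_ja_k^{-s_j}$. As $x$ is determined by $h_k$, the sum $\Sigma(\varepsilon)$ is the number of commuting tuples $h^*$ with $h_i^*\in Gf_i^*$ and
\begin{equation}\label{eq:star}
(\bar h_j^*)^{q_j'}=a_ja_k^{-s_j}\quad(j\ne k),\qquad(\bar h_k^*)^{q_k'}\in a_kP.
\end{equation}
Choose $c_i^*\in E$ with $\bar c_j^{\,*}=a_ja_k^{-s_j}$ for $j\ne k$ and $\bar c_k^{\,*}=a_k^p$. These images are central in $\bar E$, so $D^\varepsilon$ is a datum; its weight is $p\cdot Q/p=Q$, so it is small. The $f_i^*$ generate the same group as the $f_i$, hence $E=G\langle h_1^*,\dots,h_r^*\rangle$ whenever $h_i^*\in Gf_i^*$, and $f_k^*=f_k$. By Lemma~\ref{lem:root}, the last condition in \eqref{eq:star} says that $(\bar h_k^*)^{q_k^*/p}$ centralizes $\bar G$ and $(\bar h_k^*)^{q_k^*}=\bar c_k^{\,*}$. Therefore $\Sigma(\varepsilon)=|\mathcal{N}^{(k)}(D^\varepsilon)|$,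 and Lemma~\ref{lem:D}, whose hypothesis on weight $Q/p$ holds by induction, gives the congruence. For $\varepsilon=e_1$ we have $k=1$ and all $s_j=0$, so $f^*=f$, $q^*=q$ and $\bar c_i^{\,*}=\bar c_i$ for all $i$. This proves the claim.

\subsection*{End of the proof of Theorem~\ref{thm:B}}
Let $[\varepsilon]\ne[e_1]$. Then $\varepsilon_j\ne0$ for some $j\ge2$, and since $q_1'<q_j'$ the index $k$ in Claim~3 is not $1$. This is where the minimality of $q_1$ is used: a factor $p$ has moved from the smallest exponent to another one. The datum $D^\varepsilon$ has the same $Q$, $r$ and $|G|$ as $D$, and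
\[
\min_iq_i^*\le q_1^*=q_1/p<\min_iq_i .
\]
So its type is smaller, and since it is small, $|G|$ divides $|\mathcal{N}(D^\varepsilon)|$. By Claim~3, $\Sigma(\varepsilon)\equiv0\pmod{|G|}$ for all $[\varepsilon]\ne[e_1]$.

In Lemma~\ref{lem:identity}, the double sum on the right is divisible by $|G|$ by Claim~2, and $(R_r-R_\kappa)\Phi(1)$ is divisible by $p\cdot|G|/p$ by Claim~1. On the left, all terms but $\Sigma(e_1)$ are divisible by $|G|$. Hence $|G|$ divides $\Sigma(e_1)$, and Claim~3 gives
\[
|\mathcal{N}|\equiv\Sigma(e_1)\equiv0\pmod{|G|}.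
\]
This completes the induction and the proof of Theorem~\ref{thm:B}, and with it the proofs of Theorems~\ref{thm:A} and~\ref{thm:C}. \hfill$\square$

\begin{thebibliography}{1}

\bibitem{GGF}
\emph{Groups and Generating Functions},
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 82744/\allowbreak 1/\allowbreak 0794-03.pdf}

\end{thebibliography}
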